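\title{Matching the eigenvalues of two unitary matrices in Schatten norms}

\begin{abstract}
Let $A$ and $B$ be $n\times n$ unitary matrices with eigenvalues $\alpha_i$ and $\beta_i$. We prove that for every $p\in[2,\infty]$ there is a permutation $\sigma$ such that the Schatten $p$-norm of $\operatorname{diag}(\alpha_i-\beta_{\sigma(i)})$ is at most the Schatten $p$-norm of $A-B$. For $2<p<\infty$ the inequality is strict for a suitable $\sigma$ unless $A$ and $B$ commute. The proof minimizes $\|A-UBU^*\|_p^p$ over unitary $U$ and uses the first- and second-order optimality conditions to show that $UBU^*$ commutes with $A$ at a minimizer. The inequality fails for every $p\in[1,2)$ and every $n\ge2$, and it fails for some Q-norms.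
\end{abstract}

\section{Introduction}\label{sec:intro}

For an $n\times n$ complex matrix $M$ with singular values $s_1(M),\dots,s_n(M)$, the Schatten norms are
\[
\|M\|_p=\Big(\sum_{j=1}^n s_j(M)^p\Big)^{1/p}\quad(1\le p<\infty),\qquad \|M\|_\infty=\max_j s_j(M).
\]
The norm $\|\cdot\|_\infty$ is the spectral norm and $\|\cdot\|_2$ is the Frobenius norm. All of them are \emph{unitarily invariant}: $\|XMY\|=\|M\|$ whenever $X$ and $Y$ belong to the unitary group $U(n)$. The singular values of a normal matrix are the moduli of its eigenvalues.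

Let $A,B\in U(n)$ have eigenvalues $\alpha_1,\dots,\alpha_n$ and $\beta_1,\dots,\beta_n$, listed with multiplicity. We want to bound the distance between the two spectra by the distance between the matrices. Eigenvalues on the circle carry no preferred order, so we match them by a permutation $\sigma$ of $\{1,\dots,n\}$ and measure the matching by the norm of
\[
\Delta_\sigma=\operatorname{diag}\big(\alpha_1-\beta_{\sigma(1)},\dots,\alpha_n-\beta_{\sigma(n)}\big).
\]
Thus $\|\Delta_\sigma\|_p^p=\sum_i|\alpha_i-\beta_{\sigma(i)}|^p$ for $p<\infty$. A theorem of Bhatia, Davis and McIntosh states that for each unitarily invariant norm there is a permutation $\sigma$, possibly depending on the norm, with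
\begin{equation}\label{eq:bdm}
\|\Delta_\sigma\|\le\frac\pi2\,\|A-B\|.
\end{equation}
No smaller constant serves all dimensions and all unitarily invariant norms at once, but for the spectral norm and for the Frobenius norm $\pi/2$ can be replaced by $1$. It is conjectured in \cite{pencils} that the constant $1$ is valid for all Schatten norms between these two. We prove this conjecture.

\begin{theorem}\label{thm:main}
Let $A,B$ be $n\times n$ unitary matrices with eigenvalues $\alpha_i,\beta_i$. For every $p\in[2,\infty]$ there is a permutation $\sigma$ with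
\[
\|\operatorname{diag}(\alpha_i-\beta_{\sigma(i)})\|_p\le\|A-B\|_p .
\]
If $2<p<\infty$ and $AB\ne BA$, then $\sigma$ can be chosen so that the inequality is strict.
\end{theorem}

The pair $A=I$, $B=-I$ shows that no constant below $1$ is possible. The constant $1$ also has a geometric meaning, which is the starting point of the proof. Consider the unitary orbit $\{UBU^*:U\in U(n)\}$, the set of all unitary matrices with the eigenvalues of $B$. If a point $B'$ of the orbit commutes with $A$, then one orthonormal basis diagonalizes both matrices, and $A-B'$ is unitarily equivalent to some $\Delta_\sigma$. Conversely, if $A=X\operatorname{diag}(\alpha_i)X^*$ with $X$ unitary, then $B'=X\operatorname{diag}(\beta_{\sigma(i)})X^*$ lies on the orbit, commutes with $A$, and satisfies $A-B'=X\Delta_\sigma X^*$. So the numbers $\|\Delta_\sigma\|$ are exactly the distances from $A$ to those points of the orbit that commute with $A$. The constant $1$ is therefore valid for a given norm and dimension if and only if the distance from $A$ to the orbit of $B$ is always attained at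 a point that commutes with $A$.

Since the constant $1$ holds at $p=2$ and at $p=\infty$, one expects it in between. Interpolation does not give this directly: $\Delta_\sigma$ is not a linear function of $A-B$, and the best $\sigma$ may change with $p$. The next result shows that $p=2$ is a true threshold.

\begin{theorem}\label{thm:sharp}
For every $1\le p<2$ and $n\ge2$ there are $n\times n$ unitary matrices $A,B$ such that $\|\operatorname{diag}(\alpha_i-\beta_{\sigma(i)})\|_p>\|A-B\|_p$ for every permutation $\sigma$. Hence, for each $n\ge2$ and $p\in[1,\infty]$, the constant $1$ is valid in \eqref{eq:bdm} for $\|\cdot\|_p$ if and only if $p\ge2$.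
\end{theorem}

A norm $N$ on matrices is a \emph{Q-norm} if $N(M)^2=N'(M^*M)$ for some unitarily invariant norm $N'$. The identity $\|M\|_p^2=\|M^*M\|_{p/2}$ shows that $\|\cdot\|_p$ is a Q-norm for $p\ge2$, which suggests that Theorem~\ref{thm:main} might be a statement about Q-norms. It is not.

\begin{proposition}\label{prop:Q}
Let $\frac12<\kappa<1$ and $N(M)=\max(\|M\|_\infty,\sqrt\kappa\,\|M\|_2)$. Then $N$ is a Q-norm, and there are $2\times2$ unitary matrices $A,B$ with $N(\operatorname{diag}(\alpha_i-\beta_{\sigma(i)}))>N(A-B)$ for both permutations $\sigma$.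
\end{proposition}

On $2\times2$ matrices $\|M\|_\infty\le\|M\|_2\le\sqrt2\,\|M\|_\infty$, so there $N$ is the spectral norm for $\kappa\le\frac12$ and a multiple of the Frobenius norm for $\kappa\ge1$. The failure occurs for every $\kappa$ strictly between these two regimes.

Section~\ref{sec:two} reduces the case $n=2$ to a function of one real variable. This shows which property of the function $|1-e^{i\theta}|^p$ decides the question, and it supplies the counterexamples. Section~\ref{sec:local} proves that, for any cost function with this property, every local minimizer on the orbit commutes with $A$. Section~\ref{sec:fp} verifies the property for $2<p<\infty$ and deduces Theorem~\ref{thm:main}. Section~\ref{sec:counter} proves Theorem~\ref{thm:sharp} and Proposition~\ref{prop:Q}.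

\section{Eigenangles and the case $n=2$}\label{sec:two}

Write a unitary matrix as $W=\sum_je^{i\theta_j}v_jv_j^*$ with an orthonormal basis $v_1,\dots,v_n$ and real numbers $\theta_j$, which we call \emph{eigenangles}. For a function $g:\mathbb R\to\mathbb R$ of period $2\pi$ put
\[
g[W]=\sum_jg(\theta_j)v_jv_j^* .
\]
This matrix acts as the scalar $g(\theta)$ on the eigenspace of $W$ for $e^{i\theta}$. Hence it does not depend on the choices made, it is Hermitian, and it commutes with $W$.

For unitary $A$ and $B$ we have $A-B=A(I-A^*B)$. The factor $A$ does not change singular values, and $I-A^*B$ is normal. So the singular values of $A-B$ are the numbers $|1-e^{i\theta_j}|$, where the $\theta_j$ are the eigenangles of the single unitary matrix $A^*B$. With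
\[
f_p(\theta)=|1-e^{i\theta}|^p=|2\sin(\theta/2)|^p=(2-2\cos\theta)^{p/2}
\]
this gives
\begin{equation}\label{eq:trace}
\|A-B\|_p^p=\operatorname{tr}f_p[A^*B]\qquad(1\le p<\infty).
\end{equation}

For $n=2$ we can describe completely how the eigenangles of $A^*B$ move as $B$ runs over its orbit.

\begin{lemma}\label{lem:two}
Let $a,b\ge0$ with $a+b\le\pi$, and let $c\in\mathbb R$. Let $A=\operatorname{diag}(e^{ia},e^{-ia})$ and $B=V\operatorname{diag}(e^{i(c+b)},e^{i(c-b)})V^*$ with $V\in U(2)$.
\begin{enumerate}
\item[(i)] The singular values of $A-B$ are $|1-e^{i(c\pm w)}|$, where $c\pm w$ are eigenangles of $A^*B$ and $w\in[\,|a-b|,\,a+b\,]$. Every $w$ in this interval occurs for some $V$.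
\item[(ii)] The singular values of $\Delta_\sigma$ are $|1-e^{i(c\pm w)}|$ with $w=|a-b|$ for one permutation and $w=a+b$ for the other.
\item[(iii)] If $a,b>0$, then $AB=BA$ if and only if $w$ is an endpoint of the interval in \textup{(i)}.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $J=\operatorname{diag}(1,-1)$, so that $A=\cos a\,I+i\sin a\,J$ and $e^{-ic}B=\cos b\,I+i\sin b\,VJV^*$. The matrix $VJV^*$ is Hermitian with trace $0$ and determinant $-1$, so
\[
VJV^*=\begin{pmatrix}\mu&\nu\\ \bar\nu&-\mu\end{pmatrix},\qquad \mu\in\mathbb R,\quad \mu^2+|\nu|^2=1 .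
\]
If $V$ is the real rotation by the angle $\phi$, then $\mu=\cos^2\phi-\sin^2\phi=\cos2\phi$, so every $\mu\in[-1,1]$ occurs. The unitary matrix $e^{-ic}A^*B$ has determinant $1$, so its eigenvalues are $e^{\pm iw}$ with $w\in[0,\pi]$. Since $J$ and $VJV^*$ are traceless and $\operatorname{tr}(JVJV^*)=2\mu$, taking traces gives
\[
\cos w=\cos a\cos b+\mu\sin a\sin b .
\]
As $\mu$ runs over $[-1,1]$ the right side covers $[\cos(a+b),\cos(a-b)]$. The cosine is strictly decreasing on $[0,\pi]$, which contains $|a-b|$ and $a+b$. This proves (i).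

For (ii) use $|\alpha-\beta|=|1-\beta/\alpha|$. Matching $e^{\pm ia}$ with $e^{i(c\pm b)}$ gives quotients $\beta/\alpha$ with angles $c\mp(a-b)$. Matching $e^{\pm ia}$ with $e^{i(c\mp b)}$ gives angles $c\mp(a+b)$.

If $a,b>0$, then $\sin a\sin b\ne0$. Then $A$ and $B$ commute exactly when $J$ and $VJV^*$ do, that is, when $\nu=0$, that is, when $\mu=\pm1$. This proves (iii).
\end{proof}

Every pair of $2\times2$ unitary matrices reduces to this form. Write $A=e^{i\gamma}A_0$ with $\det A_0=1$; replacing $A_0$ by $-A_0$ if necessary, its eigenvalues are $e^{\pm ia}$ with $a\in[0,\pi/2]$. Do the same for $B$, multiply both matrices by $e^{-i\gamma}$, and conjugate both by a unitary matrix that diagonalizes $A$. None of this changes the singular values of $A-B$ or of $\Delta_\sigma$. Moreover every interval $[w_1,w_2]\subset[0,\pi]$ is of the form $[\,|a-b|,a+b\,]$: take $a=\frac{w_1+w_2}2$ and $b=\frac{w_2-w_1}2$. Put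
\begin{equation}\label{eq:g}
g(w)=f_p(c+w)+f_p(c-w).
\end{equation}
Then $\|A-B\|_p^p=g(w)$, and the two matchings cost the values of $g$ at the endpoints. So for $n=2$ and $p<\infty$ the constant $1$ is valid if and only if, for every $c$, the minimum of $g$ over each subinterval of $[0,\pi]$ is attained at an endpoint. Three values of $p$ can be settled by hand. In the first two we use the variable $\tau=\cos w$, which is monotone in $w\in[0,\pi]$.

\begin{example}[$p=2$]\label{ex:two}
Here $g=4-2\cos(c+w)-2\cos(c-w)=4-4\tau\cos c$. This is affine in $\tau$, so the minimum over an interval is attained at an endpoint. For $c=\pi/2$ the function $g$ is constant, and by Lemma~\ref{lem:two}(iii) there are noncommuting $A,B$ with $\|\Delta_\sigma\|_2=\|A-B\|_2$ for both $\sigma$. The strictness in Theorem~\ref{thm:main} therefore fails at $p=2$.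
\end{example}

\begin{example}[$p=4$]\label{ex:four}
Expanding $(2-2\cos(c\pm w))^2$ and using $\cos^2(c+w)+\cos^2(c-w)=1+\cos2c\cos2w$ gives
\[
g=12-16\,\tau\cos c+4(2\tau^2-1)\cos2c .
\]
If $\cos2c\le0$, this is concave in $\tau$. If $\cos2c>0$, it is a convex parabola with vertex $\tau^*=\cos c/\cos2c$. With $k=|\cos c|$ we have $\cos 2c-k=2k^2-k-1=(2k+1)(k-1)\le0$, so $|\tau^*|\ge1$ and $g$ is monotone for $\tau\in[-1,1]$. In both cases the minimum over an interval is attained at an endpoint.
\end{example}

\begin{example}[$p=1$]\label{ex:one}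
Let $0<\varepsilon<c<\pi/2$. The function $f_1$ has a corner at $0$, and this creates a local minimum of $g$ at $w=c$. Indeed $g(c)=2\sin c=4\sin\frac c2\cos\frac c2$, while
\begin{align*}
g(c-\varepsilon)&=2\sin\big(c-\tfrac\varepsilon2\big)+2\sin\tfrac\varepsilon2=4\sin\tfrac c2\cos\tfrac{c-\varepsilon}2>g(c),\\
g(c+\varepsilon)&=2\sin\big(c+\tfrac\varepsilon2\big)+2\sin\tfrac\varepsilon2=4\sin\tfrac{c+\varepsilon}2\cos\tfrac c2>g(c).
\end{align*}
So the constant $1$ fails for $p=1$ and $n=2$.
\end{example}

For other $p$ we look at critical points. Let $h=f_p'$. Wherever $f_p$ is twice differentiable,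
\begin{equation}\label{eq:gder}
g'(w)=h(c+w)-h(c-w),\qquad g''(w)=h'(c+w)+h'(c-w).
\end{equation}
For $0<w<\pi$ the angles $c\pm w$ are distinct modulo $2\pi$. At a critical point $h$ takes the same value at both of them. If at any two distinct angles with the same value of $h$ the values of $h'$ have negative sum, then $g$ has no local minimum in $(0,\pi)$, and the case $n=2$ follows. Three facts made this work: stationarity forces $h$ to agree at the two eigenangles; the eigenangles move at opposite speeds, because $\det(A^*B)$ is constant on the orbit; and at a noncommuting point $w$ is free to move in both directions. The proof for general $n$ recovers each of them.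

\section{Local minimizers on a unitary orbit}\label{sec:local}

Let $f:\mathbb R\to\mathbb R$ be $C^2$, even and $2\pi$-periodic, and let $h=f'$. Then $h$ is odd and $2\pi$-periodic, and $h'$ is even. In particular $h(0)=0$, and $h(\pi)=h(-\pi)=-h(\pi)$ gives $h(\pi)=0$. We assume:
\begin{itemize}
\item[(C1)] for some $x_0\in(0,\pi)$, $h$ is strictly increasing on $[0,x_0]$ and strictly decreasing on $[x_0,\pi]$;
\item[(C2)] if $0\le x<x_0<y\le\pi$ and $h(x)=h(y)$, then $h'(x)+h'(y)<0$.
\end{itemize}
Condition (C2) says that on each level the descending branch of the graph of $h$ is steeper than the ascending branch.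

\begin{theorem}\label{thm:local}
Let $f$ be as above, let $A,B$ be $n\times n$ unitary matrices, and let $\Phi(U)=\operatorname{tr}f[A^*UBU^*]$ for $U\in U(n)$. If $U_0$ is a local minimizer of $\Phi$, then $U_0BU_0^*$ commutes with $A$.
\end{theorem}

We prepare three lemmas. The first puts (C1) and (C2) in the form suggested by \eqref{eq:gder}.

\begin{lemma}\label{lem:level}
For each $\eta\in\mathbb R$ the equation $h(\theta)=\eta$ has at most two solutions modulo $2\pi$. If it has two, $x$ and $y$, then $h'(x)+h'(y)<0$.
\end{lemma}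

\begin{proof}
By (C1) and $h(0)=h(\pi)=0$, we have $h>0$ on $(0,\pi)$, and by oddness $h<0$ on $(-\pi,0)$. For $\eta=0$ the solutions are $0$ and $\pi$, and (C2) applies to them. For $\eta>0$ the solutions lie in $(0,\pi)$, at most one in $[0,x_0]$ and at most one in $[x_0,\pi]$. If there are two, neither equals $x_0$, because the value $h(x_0)$ is taken only once on $[0,\pi]$; so (C2) applies. For $\eta<0$ the solutions are the negatives of those for $-\eta$, and $h'$ is even.
\end{proof}

To differentiate $\Phi$ twice along a curve we need differentiable eigenangles, also where eigenvalues collide. Along analytic curves they exist by \emph{Rellich's theorem}: if $T(t)$ is a Hermitian matrix whose entries are real-analytic in $t$ near $0$, then near $0$ there are real-analytic real functions $\lambda_j(t)$ and real-analytic vectors $v_j(t)$, forming an orthonormal basis for each $t$, with $T(t)v_j(t)=\lambda_j(t)v_j(t)$. Inner products below are linear in the second variable.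

\begin{lemma}\label{lem:angles}
Let $W(t)$ be a real-analytic curve of unitary matrices defined near $t=0$, and let $M(t)=-iW'(t)W(t)^*$. Then $M(t)$ is Hermitian. Near $0$ there are real-analytic eigenangles $\theta_j(t)$ and orthonormal eigenvectors $v_j(t)$ of $W(t)$, and
\begin{equation}\label{eq:first}
\theta_j'=\langle v_j,Mv_j\rangle .
\end{equation}
If $P$ is the orthogonal projection onto the eigenspace of $W(0)$ for the eigenvalue $e^{ix}$, then
\begin{equation}\label{eq:block}
\sum_{j:\;e^{i\theta_j(0)}=e^{ix}}\theta_j'(0)^2=\|PM(0)P\|_2^2 .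
\end{equation}
\end{lemma}

\begin{proof}
Differentiating $WW^*=I$ gives $W'W^*+(W'W^*)^*=0$, so $M$ is Hermitian. Choose $\zeta=e^{i\gamma}$ on the unit circle that is not an eigenvalue of $W(0)$, and let $T(t)=i(\zeta+W(t))(\zeta-W(t))^{-1}$. This is analytic near $0$. It is Hermitian, since on the eigenspace of $W(t)$ for $e^{i\theta}$ it acts as the real scalar $\cot\frac{\gamma-\theta}2$. Also $W=\zeta(T-i)(T+i)^{-1}$. So the vectors $v_j(t)$ given by Rellich's theorem are eigenvectors of $W(t)$ with analytic unimodular eigenvalues $\zeta(\lambda_j-i)/(\lambda_j+i)$, and these have analytic arguments $\theta_j(t)$ near $0$.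

Differentiate $Wv_j=e^{i\theta_j}v_j$, use $W'=iMW$, and take the inner product with $v_k$. Since $\langle v_k,Wv_j'\rangle=\langle W^*v_k,v_j'\rangle=e^{i\theta_k}\langle v_k,v_j'\rangle$, we obtain
\[
ie^{i\theta_j}\langle v_k,Mv_j\rangle+e^{i\theta_k}\langle v_k,v_j'\rangle=i\theta_j'e^{i\theta_j}\delta_{jk}+e^{i\theta_j}\langle v_k,v_j'\rangle .
\]
If $e^{i\theta_k}=e^{i\theta_j}$, the terms with $v_j'$ cancel and $\langle v_k,Mv_j\rangle=\theta_j'\delta_{jk}$. For $k=j$ this is \eqref{eq:first}. For $k\ne j$ it says that $PM(0)P$ is diagonal in the basis of the range of $P$ formed by the vectors $v_j(0)$ with $e^{i\theta_j(0)}=e^{ix}$. Its diagonal entries are the $\theta_j'(0)$, which gives \eqref{eq:block}.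
\end{proof}

By \eqref{eq:block}, the speeds of the eigenangles are governed by the diagonal blocks of $M(0)$ with respect to the eigenspaces of $W(0)$. Along the orbit, $M(0)$ will be conjugate to a matrix $K=B^*HB-H$ with $H$ Hermitian. Such a $K$ is always traceless. The third lemma shows that for an irreducible pair this is the only constraint on its diagonal blocks. It is the counterpart of Lemma~\ref{lem:two}(iii).

\begin{lemma}\label{lem:direction}
Let $A,B$ be unitary operators on a finite-dimensional complex inner-product space $E$ with no common invariant subspace other than $0$ and $E$. Suppose that $W=A^*B$ has exactly two eigenvalues, with spectral projections $P$ and $Q=I-P$. Then for every traceless Hermitian $S$ on $E$ there is a Hermitian $H$ on $E$ such that $K=B^*HB-H$ satisfies $PKP=PSP$ and $QKQ=QSQ$.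
\end{lemma}

\begin{proof}
Work in the real vector space $\operatorname{Herm}(E)$ of Hermitian operators with the inner product $\langle X,Y\rangle=\operatorname{tr}XY$. Let
\[
\mathcal K=\{B^*HB-H:\ H\in\operatorname{Herm}(E)\},\qquad \mathcal V=\{R\in\operatorname{Herm}(E):\ R=PRQ+QRP\}.
\]
It suffices to show that $\mathcal K+\mathcal V$ contains every traceless $S$: if $S=K+R$ with $K\in\mathcal K$ and $R\in\mathcal V$, then $PRP=0$ and $QRQ=0$. We compute the orthogonal complement $(\mathcal K+\mathcal V)^\perp=\mathcal K^\perp\cap\mathcal V^\perp$.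

Let $Z$ be Hermitian. Since $\operatorname{tr}Z(B^*HB-H)=\operatorname{tr}(BZB^*-Z)H$ and $BZB^*-Z$ is Hermitian, $Z\in\mathcal K^\perp$ if and only if $BZ=ZB$. For $R\in\mathcal V$ we have $\operatorname{tr}ZR=2\operatorname{Re}\operatorname{tr}\big(QZP\cdot PRQ\big)$. Taking $R=PZQ+QZP$ gives $\operatorname{tr}ZR=2\|PZQ\|_2^2$. So $Z\in\mathcal V^\perp$ if and only if $PZQ=0$, which for Hermitian $Z$ means $ZP=PZ$.

Now let $Z\in\mathcal K^\perp\cap\mathcal V^\perp$. It commutes with $P$, hence with $W$, which is a linear combination of $P$ and $I-P$. It commutes with $B$, hence with $A=BW^*$. Every eigenspace of $Z$ is then invariant under $A$ and $B$, so it equals $E$, and $Z$ is a real multiple of $I$. Thus $(\mathcal K+\mathcal V)^\perp\subset\mathbb RI$, and $\mathcal K+\mathcal V\supset(\mathbb RI)^\perp=\{S:\operatorname{tr}S=0\}$.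
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:local}]
Since $\Phi(UU_0)=\operatorname{tr}f[A^*U(U_0BU_0^*)U^*]$, we may replace $B$ by $U_0BU_0^*$ and assume $U_0=I$. Put $W=A^*B$. We must show that $AB=BA$.

\emph{The test curves.} For Hermitian $H$ let $W(t)=A^*e^{itH}Be^{-itH}$, a real-analytic curve of unitary matrices with $W(0)=W$. Take $M$, $\theta_j$, $v_j$ from Lemma~\ref{lem:angles}. The function
\[
\varphi(t)=\Phi(e^{itH})=\sum_jf(\theta_j(t))
\]
is $C^2$ near $0$ and has a local minimum at $0$, so $\varphi'(0)=0$ and $\varphi''(0)\ge0$. From $W'(0)=iA^*(HB-BH)$ and $W^*=B^*A$ we get $M(0)=A^*HA-WHW^*$. Since $WB^*=A^*$, this can be written in two ways: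
\begin{equation}\label{eq:M}
M(0)=A^*HA-WHW^*=W(B^*HB-H)W^* .
\end{equation}

\emph{First order: $A$ and $B$ commute with $h[W]$.} By \eqref{eq:first},
\[
\varphi'(0)=\sum_jh(\theta_j(0))\langle v_j(0),M(0)v_j(0)\rangle=\operatorname{tr}\big(h[W]M(0)\big).
\]
Insert the first form in \eqref{eq:M}, cycle the trace, and use $W^*h[W]W=h[W]$:
\[
0=\varphi'(0)=\operatorname{tr}\big((A\,h[W]A^*-h[W])H\big)\qquad\text{for all Hermitian }H .
\]
The matrix $A\,h[W]A^*-h[W]$ is Hermitian; taking it as $H$ shows that it vanishes. So $A$ commutes with $h[W]$, and so does $B=AW$.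

If $h$ took different values at different eigenvalues of $W$, then $W$ would be a function of $h[W]$, so $A$ would commute with $W=A^*B$ and hence with $B$. But $h$ is typically two-to-one on the circle, so stationarity alone does not finish the proof. It does localize the problem.

\emph{Reduction to an irreducible block.} Every eigenspace of $h[W]$ is invariant under $A$ and $B$. If a subspace is invariant under a unitary matrix, so is its orthogonal complement. Inside each eigenspace of $h[W]$, choose a minimal nonzero subspace invariant under $A$ and $B$, pass to its orthogonal complement within the eigenspace, and repeat. This writes $\mathbb C^n$ as an orthogonal sum of minimal invariant subspaces, each contained in an eigenspace of $h[W]$. If all of them are one-dimensional, $A$ and $B$ are diagonal in a common basis and we are done. Suppose instead that one of them, $E$, has dimension at least $2$. We derive a contradiction.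

Write $A_E,B_E,W_E$ for the restrictions to $E$. There is a number $\eta$ with $h(\theta)=\eta$ for every eigenangle $\theta$ of $W_E$. The operator $W_E$ is not scalar: otherwise $B_E$ would be a multiple of $A_E$, and an eigenvector of $A_E$ would span a smaller invariant subspace. By Lemma~\ref{lem:level}, $W_E$ has exactly two eigenvalues $e^{ix}$ and $e^{iy}$, and $h'(x)+h'(y)<0$. Let $P$ and $Q$ be the corresponding spectral projections on $E$; both are nonzero.

\emph{Second order on the block.} In general
\[
\varphi''=\sum_jh'(\theta_j)\,\theta_j'^{\,2}+\sum_jh(\theta_j)\,\theta_j'' ,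
\]
and the accelerations $\theta_j''$ are the difficulty, because Lemma~\ref{lem:angles} says nothing about them. On $E$ they drop out. Let $H$ be Hermitian on $E$ and extend it by $0$ on $E^\perp$. Then $W(t)$ leaves $E$ and $E^\perp$ invariant and is constant on $E^\perp$. Apply Lemma~\ref{lem:angles} to the curve $W_E(t)=A_E^*e^{itH}B_Ee^{-itH}$ on $E$, and let $\theta_j(t)$, $1\le j\le\dim E$, now denote its eigenangles. Then $\varphi(t)$ equals $\sum_jf(\theta_j(t))$ plus a constant. The determinant $\det W_E(t)=\det A_E^*\det B_E$ is constant, so the continuous function $\sum_j\theta_j(t)$ is constant modulo $2\pi$, hence constant, and $\sum_j\theta_j''(0)=0$. Since $h(\theta_j(0))=\eta$ for all $j$, the second sum at $t=0$ is $\eta\sum_j\theta_j''(0)=0$. For the first sum use \eqref{eq:block}. By \eqref{eq:M} on $E$, $M(0)=W_EKW_E^*$ with $K=B_E^*HB_E-H$, and $P,Q$ commute with $W_E$, so $\|PM(0)P\|_2=\|PKP\|_2$ and $\|QM(0)Q\|_2=\|QKQ\|_2$. Therefore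
\begin{equation}\label{eq:second}
\varphi''(0)=h'(x)\,\|PKP\|_2^2+h'(y)\,\|QKQ\|_2^2 .
\end{equation}

\emph{A direction of descent.} We imitate the case $n=2$ and move one eigenangle at $x$ and one at $y$ with opposite unit speeds, keeping the others fixed to first order. Let $\xi$ and $\omega$ be unit vectors in the ranges of $P$ and $Q$, and let $S=\xi\xi^*-\omega\omega^*$, which is Hermitian and traceless. By minimality of $E$, Lemma~\ref{lem:direction} applies and gives $H$ with $PKP=\xi\xi^*$ and $QKQ=-\omega\omega^*$. Both have Frobenius norm $1$, so \eqref{eq:second} gives $\varphi''(0)=h'(x)+h'(y)<0$. This contradicts $\varphi''(0)\ge0$.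
\end{proof}

\begin{remark}\label{rem:hyp}
Evenness, (C1) and (C2) enter only through Lemma~\ref{lem:level}, and the $C^2$ hypothesis is needed to differentiate $\varphi$ twice. The strict inequality in (C2) cannot be weakened. For $f=f_2$ we have $h(\theta)=2\sin\theta$, so (C1) holds with $x_0=\pi/2$, the levels are the pairs $x,\pi-x$, and $h'(x)+h'(\pi-x)=0$. In Example~\ref{ex:two} with $c=\pi/2$ the function $\Phi$ is constant, so every point of the orbit is a minimizer, commuting or not.
\end{remark}

\section{The function $|1-e^{i\theta}|^p$ and the proof of Theorem~\ref{thm:main}}\label{sec:fp}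

Let $1<p<\infty$, $q=p-1$ and $h=f_p'$. On $[0,\pi]$ we have $f_p(\theta)=2^p\sin^p(\theta/2)$, so $h(\theta)=p\,2^{p-1}\sin^q(\theta/2)\cos(\theta/2)$. Logarithmic differentiation on $(0,\pi)$ gives
\begin{equation}\label{eq:hprime}
h'(\theta)=\tfrac12h(\theta)\big[q\cot(\theta/2)-\tan(\theta/2)\big].
\end{equation}
Define $x_p\in(0,\pi)$ by $\tan^2(x_p/2)=q$. The bracket is positive on $(0,x_p)$ and negative on $(x_p,\pi)$, so $h$ is strictly increasing on $[0,x_p]$ and strictly decreasing on $[x_p,\pi]$. The next lemma is where the threshold $p=2$ appears.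

\begin{lemma}\label{lem:sign}
Let $0<x<x_p<y<\pi$ and $h(x)=h(y)$. Then $h'(x)+h'(y)<0$ if $p>2$, and $h'(x)+h'(y)>0$ if $1<p<2$.
\end{lemma}

\begin{proof}
Put $X=\tan(x/2)$, $Y=\tan(y/2)$ and $\eta=h(x)=h(y)>0$. By \eqref{eq:hprime},
\[
h'(x)+h'(y)=\frac\eta2\Big(\frac qX+\frac qY-X-Y\Big)=\frac\eta2\,(X+Y)\Big(\frac q{XY}-1\Big).
\]
So we must show that $XY>q$ if $q>1$ and $XY<q$ if $q<1$.

A condition on the product $XY$ becomes additive in the variable $s=\ln\tan(\theta/2)\in\mathbb R$. From $\cos(\theta/2)=(1+e^{2s})^{-1/2}$ and $\sin(\theta/2)=e^s(1+e^{2s})^{-1/2}$ we get $\ln h(\theta)=\ln(p\,2^{p-1})+\psi(s)$ with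
\[
\psi(s)=qs-\frac{q+1}2\ln(1+e^{2s}),\qquad \psi'(s)=\frac{q-e^{2s}}{1+e^{2s}} .
\]
The function $\psi$ has its maximum at $s_0=\frac12\ln q$, which corresponds to $\theta=x_p$, and is strictly decreasing on $(s_0,\infty)$. With $s_x=\ln X<s_0<s_y=\ln Y$ we have $\psi(s_x)=\psi(s_y)$, and $XY>q$ means $s_x+s_y>2s_0$: the midpoint of the level pair lies to the right of the maximum. This is plausible for $q>1$, because $\psi'$ tends to $q$ at $-\infty$ and to $-1$ at $+\infty$, so $\psi$ falls off more slowly on the right. To prove it, compare $\psi$ at points symmetric about $s_0$. For $r>0$ and $\rho=e^{2r}>1$,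
\[
\psi'(s_0+r)=\frac{q(1-\rho)}{1+q\rho},\qquad \psi'(s_0-r)=\frac{q(\rho-1)}{\rho+q}.
\]
Since $(1+q\rho)-(\rho+q)=(q-1)(\rho-1)$,
\[
\frac{d}{dr}\big[\psi(s_0+r)-\psi(s_0-r)\big]=\psi'(s_0+r)+\psi'(s_0-r)=\frac{q(q-1)(\rho-1)^2}{(1+q\rho)(\rho+q)} .
\]
The bracket vanishes at $r=0$, so for $r>0$ it has the sign of $q-1$. Take $r=s_0-s_x$, so that $\psi(s_0-r)=\psi(s_x)=\psi(s_y)$. If $q>1$, then $\psi(s_0+r)>\psi(s_y)$, hence $s_0+r<s_y$ by monotonicity, that is, $s_x+s_y>2s_0$ and $XY>q$. If $q<1$, then $\psi(s_0+r)<\psi(s_y)$, hence $s_0+r>s_y$ and $XY<q$.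
\end{proof}

\begin{lemma}\label{lem:check}
For $2<p<\infty$ the function $f_p$ is $C^2$, even and $2\pi$-periodic, and it satisfies \textup{(C1)} and \textup{(C2)} with $x_0=x_p$.
\end{lemma}

\begin{proof}
Evenness and periodicity are visible in $f_p=(2-2\cos\theta)^{p/2}$. This formula also shows that $f_p$ is $C^1$, since $p/2>1$, and smooth off $2\pi\mathbb Z$. Off $2\pi\mathbb Z$,
\[
f_p''(\theta)=p\,2^{p-2}\Big[(p-1)\,|\sin\tfrac\theta2|^{p-2}\cos^2\tfrac\theta2-|\sin\tfrac\theta2|^p\Big].
\]
For $p>2$ this tends to $0$ as $\theta$ tends to a point of $2\pi\mathbb Z$. By the mean value theorem applied to the continuous function $f_p'$, the second derivative exists at such a point and equals $0$. So $f_p\in C^2$.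

Condition (C1) was shown after \eqref{eq:hprime}. For (C2) let $0\le x<x_p<y\le\pi$ with $h(x)=h(y)$. If $x>0$ and $y<\pi$, apply Lemma~\ref{lem:sign}. Otherwise the common value is $0$; since $h>0$ on $(0,\pi)$, this forces $x=0$ and $y=\pi$, and $h'(0)+h'(\pi)=0-p\,2^{p-2}<0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $2<p<\infty$. By \eqref{eq:trace},
\[
\Phi(U)=\operatorname{tr}f_p[A^*UBU^*]=\|A-UBU^*\|_p^p .
\]
This is a continuous function on the compact group $U(n)$, so it has a global minimizer $U_0$. By Lemma~\ref{lem:check} and Theorem~\ref{thm:local}, $A$ and $U_0BU_0^*$ commute. Diagonalizing both in one orthonormal basis gives a permutation $\sigma$ with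
\[
\|\Delta_\sigma\|_p^p=\Phi(U_0)\le\Phi(I)=\|A-B\|_p^p .
\]
If equality holds, then $I$ is also a global minimizer, and Theorem~\ref{thm:local} gives $AB=BA$. So the inequality is strict when $AB\ne BA$.

For $p=2$ take $p_k\downarrow2$, and for $p=\infty$ take $p_k\uparrow\infty$, with $2<p_k<\infty$. Let $\sigma_k$ be a permutation that works for $p_k$. There are finitely many permutations, so some $\sigma$ equals $\sigma_k$ for infinitely many $k$, and $\|\Delta_\sigma\|_{p_k}\le\|A-B\|_{p_k}$ for these $k$. For fixed $M$ the function $p\mapsto\|M\|_p$ is continuous on $[1,\infty)$ by its formula, and it tends to $\|M\|_\infty$ as $p\to\infty$ because $\|M\|_\infty\le\|M\|_p\le n^{1/p}\|M\|_\infty$. Passing to the limit gives $\|\Delta_\sigma\|_p\le\|A-B\|_p$.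
\end{proof}

\section{Counterexamples}\label{sec:counter}

Both counterexamples come from Lemma~\ref{lem:two}. We find a strict local minimum $w_0\in(0,\pi)$ of the cost as a function of $w$, take $a=w_0$ and $b=\varepsilon$ small, and choose $V$ so that $w=w_0$. The interval in Lemma~\ref{lem:two}(i) is then $[w_0-\varepsilon,w_0+\varepsilon]$, and both matchings cost more than $A-B$.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Let $1\le p<2$ and let $g$ be as in \eqref{eq:g}. We first find $c,w_0,\varepsilon$ with
\begin{equation}\label{eq:param}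
0<\varepsilon<w_0\le c,\qquad c+w_0\le\frac\pi2,\qquad g(w_0\pm\varepsilon)>g(w_0).
\end{equation}
The first two conditions keep all angles small; they are needed only for $n\ge3$.

For $p=1$ take $c=w_0\in(0,\pi/4]$ and any $\varepsilon\in(0,c)$; the last condition is Example~\ref{ex:one}.

For $1<p<2$ we have $\tan^2(x_p/2)=p-1<1$, so $x_p<\pi/2$. Choose $y\in(x_p,\pi/2]$. Then $0<h(y)<h(x_p)$, and since $h(0)=0$ the intermediate value theorem gives $x\in(0,x_p)$ with $h(x)=h(y)$. Put $c=\frac{x+y}2$ and $w_0=\frac{y-x}2$, so that $0<w_0<c$, $c+w_0=y\le\pi/2$ and $c-w_0=x$. The function $f_p$ is smooth near $x$ and $y$, so \eqref{eq:gder} gives $g'(w_0)=h(y)-h(x)=0$ and $g''(w_0)=h'(y)+h'(x)$, which is positive by Lemma~\ref{lem:sign}. Hence $g(w_0\pm\varepsilon)>g(w_0)$ for all small $\varepsilon>0$.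

\emph{The case $n=2$.} Apply Lemma~\ref{lem:two} with $a=w_0$, $b=\varepsilon$, and $V$ chosen so that $w=w_0$. This gives $A_2,B_2\in U(2)$ with $\|A_2-B_2\|_p^p=g(w_0)$, while the two matchings cost $g(w_0-\varepsilon)$ and $g(w_0+\varepsilon)$. The claim follows from \eqref{eq:param}.

\emph{The case $n\ge3$.} We pad with a common eigenvalue that is too far away to be useful in a matching. Let $A=A_2\oplus(-I_{n-2})$ and $B=B_2\oplus(-I_{n-2})$, with eigenvalues numbered so that $\alpha_1,\alpha_2=e^{\pm iw_0}$, $\beta_1,\beta_2=e^{i(c\pm\varepsilon)}$, and $\alpha_j=\beta_j=-1$ for $j\ge3$. Then $\|A-B\|_p^p=g(w_0)$. If $\sigma$ maps $\{1,2\}$ to itself, then $\|\Delta_\sigma\|_p^p=g(w_0\pm\varepsilon)>g(w_0)$. Otherwise $\sigma(i)\ge3$ for some $i\le2$; then some $j\le2$ is not in $\sigma(\{1,2\})$, so $j=\sigma(k)$ with $k\ge3$. Hence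
\[
\|\Delta_\sigma\|_p^p\ge|\alpha_i+1|^p+|1+\beta_j|^p .
\]
By \eqref{eq:param} the angles $\pm w_0$ and $c\pm\varepsilon$ lie in $(-\pi/2,\pi/2)$. So $\alpha_i$ and $\beta_j$ have positive real part, and $|1+z|^2=2+2\operatorname{Re}z>2$ for $z=\alpha_i,\beta_j$. The right side therefore exceeds $2\cdot2^{p/2}$. On the other hand $c\pm w_0\in[0,\pi/2]$, so $f_p(c\pm w_0)=(2-2\cos(c\pm w_0))^{p/2}\le2^{p/2}$ and $g(w_0)\le2\cdot2^{p/2}$. Every matching thus costs strictly more than $\|A-B\|_p^p$.

The last sentence of the theorem follows from this and Theorem~\ref{thm:main}.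
\end{proof}

For the norm $N$ of Proposition~\ref{prop:Q} the interior minimum has a different source. On a suitable range of $w$ the spectral norm decreases while the Frobenius norm increases, so the two norms prefer different matchings, and their maximum is smallest where they cross.

\begin{proof}[Proof of Proposition~\ref{prop:Q}]
A maximum of two unitarily invariant norms is a unitarily invariant norm. This applies to $N$ and to $N'(X)=\max(\|X\|_\infty,\kappa\|X\|_1)$. The singular values of $M^*M$ are the numbers $s_j(M)^2$, so $\|M^*M\|_\infty=\|M\|_\infty^2$ and $\|M^*M\|_1=\|M\|_2^2$. Hence $N(M)^2=N'(M^*M)$, and $N$ is a Q-norm.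

Since $\kappa<1$, there is $c\in(0,\pi/2)$ with $\kappa(1+\cos^2c)<1$. Let $w\in[\pi-c,\pi]$ and let $M$ be a $2\times2$ matrix with singular values $|1-e^{i(c\pm w)}|$. Their squares are $2-2\cos(c\pm w)$, with sum $4-4\cos c\cos w$. The larger is $2-2\cos(c+w)$, because $\cos(c-w)-\cos(c+w)=2\sin c\sin w\ge0$. So $N(M)^2=G(w)=\max(g_1(w),g_2(w))$, where
\[
g_1(w)=2-2\cos(c+w),\qquad g_2(w)=4\kappa(1-\cos c\cos w).
\]
As $w$ runs over $[\pi-c,\pi]$, the angle $c+w$ runs over $[\pi,\pi+c]$, so $g_1$ decreases strictly from $4$ to $2+2\cos c$. Since $\cos c>0$, the function $g_2$ increases strictly from $4\kappa(1+\cos^2c)$ to $4\kappa(1+\cos c)$. At the left end $g_2<4=g_1$ by the choice of $c$, and at the right end $g_2>2(1+\cos c)=g_1$ because $\kappa>\frac12$. So $g_1(w_0)=g_2(w_0)$ for some $w_0\in(\pi-c,\pi)$. For $w<w_0$ in the interval, $G(w)\ge g_1(w)>g_1(w_0)=G(w_0)$, and for $w>w_0$ in the interval, $G(w)\ge g_2(w)>g_2(w_0)=G(w_0)$.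

Choose $\varepsilon>0$ with $w_0\pm\varepsilon\in(\pi-c,\pi)$, and apply Lemma~\ref{lem:two} with $a=w_0$, $b=\varepsilon$, and $V$ such that $w=w_0$. Then $N(A-B)^2=G(w_0)$, while the two matchings give $N(\Delta_\sigma)^2=G(w_0\pm\varepsilon)>G(w_0)$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{pencils}
\emph{On perturbations of matrix pencils with real spectra. II},
\texttt{http://dspace.isical.ac.in:8080/\allowbreak jspui/\allowbreak bitstream/\allowbreak 10263/\allowbreak 6796/\allowbreak 1/\allowbreak ON\%20PERTURBATIONS\%20\allowbreak OF\%20MATRIX\%20\allowbreak PENCILS.pdf}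

\end{thebibliography}
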